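# Two-variable logic on data trees with arbitrary fixed distances

## 1. Pairing $a$'s with $b$'s under a common parent

Take a tree consisting of a root labeled $r$ and, below it, a row of leaves $v_1,\dots,v_m$, each labeled $a$ or $b$. The labels of the leaves form a word $w=w_1\cdots w_m$. Every node also carries a data value from an infinite set, and we impose three requirements.

- (A) A parent and its child carry different values, and so do two siblings at distance 1 or 2.
- (B) Two distinct $a$-nodes carry different values, and two distinct $b$-nodes carry different values.
- (C) Every $a$-node has the same value as some $b$-node, and every $b$-node has the same value as some $a$-node.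

For which words $w$ can values be chosen? By (B) and (C), each value occurring on a leaf occurs on exactly one $a$ and exactly one $b$. So the values pair the $a$-positions with the $b$-positions, and by (A) two paired positions differ by at least 3. Conversely, from such a perfect pairing we get values: one value for each pair, and a fresh one for the root. In particular $w$ has equally many $a$'s and $b$'s, say $n$ of each.

For $n=1$ the two positions are at distance 1, so nothing works. For $n=2$ only positions $1$ and $4$ are at distance at least 3, but two pairs are needed, so nothing works. For $n=3$ the pairs at distance at least 3 are $14,15,16,25,26,36$. Position 3 must go with 6, position 4 with 1, and then 2 with 5. So $w$ is realizable iff $w_1\ne w_4$, $w_2\neq w_5$, $w_3\ne w_6$. The words $aaabbb$ and $ababab$ pass. The word $aabbab$ fails, since $w_2=w_5$, although it has three letters of each kind.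

For large $n$ these accidents disappear, because of a standard consequence of Hall's theorem that we will use again.

**Lemma 1.** A bipartite graph with both sides of size $n\ge 1$ in which every vertex has at least $n/2$ neighbors has a perfect matching.

Proof. Otherwise Hall's condition fails for some nonempty set $A$ on one side: $|N(A)|<|A|$. A vertex of $A$ has at least $n/2$ neighbors, so $n/2\le|N(A)|<|A|$. As $|N(A)|<|A|\le n$, some vertex $z$ on the other side lies outside $N(A)$. All its neighbors lie outside $A$, where there are fewer than $n/2$ vertices, a contradiction. $\square$

Join an $a$-position to a $b$-position if they are at distance at least 3. A position has at most 4 others within distance 2, so every degree is at least $n-4$, which is at least $n/2$ once $n\ge8$. By Lemma 1, for $n\ge 8$ the word $w$ is realizable iff it has as many $a$'s as $b$'s.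

So the data values have vanished, and a condition on labels is left. It is not a regular condition: the realizable words differ from the words with $\#a=\#b$ by finitely many words, and that language is not regular. Hence we cannot hope to replace a constraint on data values by a finite automaton reading labels, even auxiliary labels, since regular languages are closed under projection. But "regular, plus equality of some letter counts" is enough here. The rest of the talk shows that it is enough in general.

## 2. The logic $\mathrm{FO}^2(\sim,+\omega)$

**Definition (data tree).** A data tree over a finite alphabet $\Sigma$ is a finite nonempty ordered unranked tree in which every node carries exactly one label from $\Sigma$ and one data value from an infinite set $D$. The nodes carrying a given value form a *data class*.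

**Definition (the logics).** Formulas are first-order and are built from $a(x)$ for $a\in\Sigma$, $x=y$, $x\sim y$ ("same data value") and structural predicates. The fragment $\mathrm{FO}^2$ uses only two variables $x,y$, which may be requantified.

- $\mathrm{FO}^2(\sim,+1)$ has the structural predicates $E_\downarrow(x,y)$ ($y$ is a child of $x$) and $E_\rightarrow(x,y)$ ($y$ is the next sibling of $x$).
- $\mathrm{FO}^2(\sim,+\omega)$ has, for every $k\ge1$, the predicates $E^k_\downarrow(x,y)$ ($y$ is a descendant of $x$ exactly $k$ levels below) and $E^k_\rightarrow(x,y)$ ($y$ is a sibling to the right of $x$ at distance exactly $k$). A formula uses finitely many of them.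
- $\mathrm C^2(\sim,+\omega)$ is $\mathrm{FO}^2(\sim,+\omega)$ extended by the counting quantifiers $\exists^{\ge j}$, $j\ge1$, where $\exists=\exists^{\ge 1}$.

The example of Section 1 is an $\mathrm{FO}^2(\sim,+\omega)$ sentence. For instance, half of (C) is $\forall x\,(a(x)\to\exists y\,(b(y)\wedge x\sim y))$, and part of (A) is $\forall x\forall y\,(E^2_\rightarrow(x,y)\to\neg\, x\sim y)$. Another example is
$$\forall x\forall y\,(E^2_\downarrow(x,y)\to x\sim y)\;\wedge\;\forall x\forall y\,(E_\downarrow(x,y)\to \neg\, x\sim y). \tag{1}$$
On a path with five nodes $v_1,\dots,v_5$ going down from the root, it forces the values to alternate: $1,2,1,2,1$.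

It is known that satisfiability of $\mathrm{FO}^2(\sim,+1)$ over data trees is decidable. One might try to rewrite a sentence with larger distances as an equivalent sentence with distance 1. That stops at once, because it is also known that $\mathrm{FO}^2(\sim,+1)$ cannot express that a node has the same data value as its grandfather, which is the first conjunct of (1). The problem we treat comes from "Two-Variable Logic on Data Trees and XML Reasoning": is it decidable, as conjectured, whether a given $\mathrm{FO}^2(\sim,+\omega)$ sentence is satisfied by some data tree? It is.

**Theorem 1.** Satisfiability over data trees is decidable for $\mathrm C^2(\sim,+\omega)$, hence for $\mathrm{FO}^2(\sim,+\omega)$.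

Sections 3–11 prove Theorem 1. Section 12 gives a stronger version, Theorem 2 with Corollary 3.

From now on fix a sentence $\varphi$ of $\mathrm C^2(\sim,+\omega)$. Let $K\ge1$ bound the distances occurring in $\varphi$, and let $k\ge1$ bound its counting thresholds ($k=1$ for $\mathrm{FO}^2$).

**Definition (near and far).** Let $\Delta=\{\downarrow_i,\uparrow_i,\rightarrow_i,\leftarrow_i:1\le i\le K\}$. For nodes $x,y$ let $\delta(x,y)$ be $=$ if $x=y$; $\downarrow_i$ if $E^i_\downarrow(x,y)$; $\uparrow_i$ if $E^i_\downarrow(y,x)$; $\rightarrow_i$ if $E^i_\rightarrow(x,y)$; $\leftarrow_i$ if $E^i_\rightarrow(y,x)$, always with $i\le K$; and $\mathrm{far}$ in all other cases. These cases exclude each other. Nodes $x,y$ are *near* if $\delta(x,y)\in\Delta$. Near and far are symmetric and irreflexive. $H_t$ is the graph on the nodes of the tree $t$ whose edges are the near pairs.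

In Section 1 we have $K=2$: the root is near every leaf, and $v_i,v_j$ are near iff $1\le|i-j|\le2$.

## 3. The near graph has bounded treewidth

**Definition (treewidth).** A tree decomposition of a graph is a tree each of whose nodes carries a set of vertices, its *bag*, such that every vertex lies in some bag, every edge lies inside some bag, and for each vertex $z$ the tree nodes whose bag contains $z$ are connected in the tree. Its width is the largest bag size minus one. The treewidth of the graph is the least possible width.

For instance, a root $r$ joined to all vertices of a path $v_1,\dots,v_m$ has treewidth at most 2, by the bags $\{r,v_i,v_{i+1}\}$ arranged along a path. So bounded treewidth permits vertices of unbounded degree; this will matter.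

We use two textbook facts for $d\geq 1$. First, minors of a graph of treewidth $\le d$ have treewidth $\le d$. For deletions this is clear. When disjoint connected sets are contracted, replace every vertex in every bag by the set containing it; for a connected set $C$, the tree nodes whose bag meets $C$ are a union of connected pieces, one for each vertex of $C$, and pieces of adjacent vertices intersect, so the union is connected. Second, a nonempty graph of treewidth $\le d$ has a vertex of degree $\le d$. Take a decomposition of width $\le d$ with the fewest tree nodes. If there is one bag, the graph has at most $d+1$ vertices. Otherwise a leaf bag is not contained in the neighboring bag (else we could drop it), so it has a vertex lying in no other bag. All neighbors of that vertex are in the leaf bag, so there are at most $d$ of them.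

Let a graph have treewidth $\le d$. The following consequences are all that we use.

- (F1) On $n$ vertices there are at most $dn$ edges: remove vertices of degree $\le d$ one by one.
- (F2) The vertices can be ordered so that each has at most $d$ earlier neighbors: take the reverse of that removal order. Hence the graph is $(d+1)$-colorable.
- (F3) Put $t_0:=2d+1$. The graph contains no $K_{t_0,t_0}$ as a (not necessarily induced) subgraph: that would give $t_0^2>d\cdot 2t_0$ edges on $2t_0$ vertices, against (F1).
- (F4) Let $X$ be a set of $n$ vertices, let $0<\varepsilon\le1$ and $n\ge4d/\varepsilon$, and let $B$ be the set of vertices with more than $\varepsilon n$ neighbors in $X$. Then $|B|<4d/\varepsilon$.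

To see (F4), let $B\ne\emptyset$. Summing over $v\in B$ the numbers of neighbors in $X$ counts each edge of the subgraph induced on $B\cup X$ at most twice, so $|B|\varepsilon n<2d(|B|+n)$ by (F1). Since $2d\le\varepsilon n/2$, this gives $|B|\varepsilon n/2\le|B|(\varepsilon n-2d)<2dn$, that is, $|B|<4d/\varepsilon$.

**Lemma 2.** $H_t$ has treewidth at most $d:=2K$.

Proof. Let $F$ be the first-child/next-sibling tree of $t$: it has the nodes of $t$, and edges from each node to its first child and to its next sibling. So the $F$-parent of a nonroot node is its previous sibling if there is one, and its parent otherwise. Let the bag $B(x)$ consist of $x$, the at most $K$ nearest ancestors of $x$, and the at most $K$ nearest left siblings of $x$. Then $|B(x)|\le2K+1$. A near pair consists of a node and an ancestor at distance $\le K$, or of two siblings at distance $\le K$. In either case it lies in the bag of the lower node, respectively of the right one.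

Fix $z$. The nodes $x$ with $z\in B(x)$ are $z$, the right siblings of $z$ at distance $\le K$, and the descendants of $z$ at depth $\le K$ below $z$. The right siblings form a path in $F$ with $z$. Each such descendant has as $F$-parent its parent or its previous sibling, which is $z$ or again such a descendant. So following $F$-parents leads to $z$ inside the set, and the set is connected in $F$. $\square$

## 4. Reading the sentence off stars

The purpose of this section is to remove quantifier nesting: we replace $\varphi$ by a requirement on what each single node sees.

**Definition (star, $\mathcal S$-good).** In a data tree over an alphabet $\Sigma'$, $\mathrm{star}(x)$ is the function that maps $(\delta,\beta,e)$, with $\delta\in\Delta\cup\{=,\mathrm{far}\}$, $\beta\in\Sigma'$, $e\in\{\sim,\not\sim\}$, to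
$$\min\bigl(k,\ \#\{y:\delta(x,y)=\delta,\ \mathrm{lab}(y)=\beta,\ x\,e\,y\}\bigr).$$
Given a set $\mathcal S$ of pairs (label, star), a node $x$ is *good* if $(\mathrm{lab}(x),\mathrm{star}(x))\in\mathcal S$, and the data tree is *$\mathcal S$-good* if all its nodes are good.

In Section 1 with $w=aaabbb$, leaf values $1,2,3,1,2,3$ and root value $0$, the star of $v_1$ (with $K=2$, $k=1$) has the entry $1$ at $(=,a,\sim)$, $(\uparrow_1,r,\not\sim)$, $(\rightarrow_1,a,\not\sim)$, $(\rightarrow_2,a,\not\sim)$, $(\mathrm{far},b,\sim)$ (from $v_4$), $(\mathrm{far},b,\not\sim)$ (from $v_5,v_6$), and $0$ elsewhere.

The whole example is already of this form, with $\Sigma'=\{r,a,b\}$. Let $\mathcal S$ demand: label $r$ iff there is no parent; every other node has a parent labeled $r$; all entries $(\delta,\beta,\sim)$ with $\delta\in\Delta$ are $0$; at an $a$-node, $(\mathrm{far},a,\sim)$ is $0$ and $(\mathrm{far},b,\sim)$ is $1$; at a $b$-node the same with $a$ and $b$ exchanged.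

**Lemma 3.** One can compute a finite alphabet $\Sigma'$ and a finite set $\mathcal S$ of pairs (label, star) such that $\varphi$ is satisfiable iff there is an $\mathcal S$-good data tree over $\Sigma'$.

Proof. Write $\forall$ as $\neg\exists\neg$. Repeatedly take an innermost quantified subformula $\theta$. Up to exchanging $x$ and $y$ it is $\exists^{\ge j}y\,\psi(x,y)$ with $\psi$ quantifier-free, where $x$ need not occur. Replace it by $P_\theta(x)$ with a new unary predicate $P_\theta$, and impose $\forall x\,(P_\theta(x)\leftrightarrow\theta)$. If $\theta$ came from a closed subformula of $\varphi$, this forces $P_\theta$ to hold everywhere or nowhere, so it does not matter which variable is its argument. When no quantifier is left, $\varphi$ has become a Boolean combination of such constant predicates. Apply them all to $x$ and require the combination at every node $x$; since trees are nonempty, this says that the combination is true. A model of $\varphi$ expands to a model of the imposed conditions by interpreting each $P_\theta$ truthfully. Conversely, the imposed conditions force the truthful interpretation, by induction from the inside out, and hence $\varphi$.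

Absorb the new predicates into the alphabet: $\Sigma'=\Sigma\times\{0,1\}^{\{P_\theta\}}$. The truth of a quantifier-free $\psi(x,y)$ depends only on $\mathrm{lab}(x)$, $\delta(x,y)$, $\mathrm{lab}(y)$ and whether $x\sim y$. Hence $\exists^{\ge j}y\,\psi$ holds at $x$ iff the sum of $\mathrm{star}(x)(\delta,\beta,e)$ over the triples that make $\psi$ true is at least $j$; capping the entries at $k\ge j$ does no harm. So each imposed condition says of every node that its pair (label, star) has a certain decidable property. There are finitely many pairs, and $\mathcal S$ is the set of those with all these properties. $\square$

## 5. Sessions: the part of the data that labels can hold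

Which pairs of near nodes share a value is local information. We store it with a bounded number of colors.

**Definition (sessions, conflict graph, adapted).** Let $c$ map the nodes of $t$ to $\{0,\dots,d\}$. The *sessions* of $c$ are the connected components of the graph joining near nodes $x,y$ with $c(x)=c(y)$. The *conflict graph* $G$ has the sessions as vertices, and distinct sessions $S,S'$ are *adjacent* if some $x\in S$ and $y\in S'$ are near. For a data tree, $c$ is *adapted* if for all near $x,y$: $x\sim y$ iff $c(x)=c(y)$.

Since $G$ arises from $H_t$ by contracting disjoint connected sets, it is a minor of $H_t$ and has treewidth $\le d$.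

On the five-node path with values $1,2,1,2,1$ and $K=2$, the coloring $0,1,0,1,0$ is adapted. Its sessions are $\{v_1,v_3,v_5\}$ and $\{v_2,v_4\}$. A session may contain far nodes, here $v_1$ and $v_5$. In Section 1 near nodes always differ, so an adapted coloring is a proper coloring of $H_t$, for instance root $0$ and $v_i\mapsto1+(i\bmod3)$, and every session is a single node. There $v_1$ and $v_4$ share a value but form two sessions.

**Lemma 4.** (a) Every data tree has an adapted $c$. (b) Given $c$, an assignment of data values is such that $c$ is adapted iff values are constant on sessions and adjacent sessions have different values. (c) If $c$ is adapted, two nodes with the same value in different sessions are far.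

Proof. (a) Take the components of the graph of pairs that are near and have equal values, and contract them. The result is a minor of $H_t$, so by (F2) it has a proper coloring with $d+1$ colors. Let $c(x)$ be the color of the component of $x$. Near nodes with equal values are in the same component and get the same color. Near nodes with different values are in different components, which are then adjacent, so they get different colors.

(b) Suppose values are constant on sessions and differ on adjacent sessions, and let $x,y$ be near. If $c(x)=c(y)$, they are in one session and have equal values. If $c(x)\ne c(y)$, they are in different sessions, which are adjacent, and have different values. Conversely let $c$ be adapted. Values are constant along the edges that define sessions, hence on sessions. If $x\in S$, $y\in S'\ne S$ are near, then $c(x)\ne c(y)$, so their values differ.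

(c) The two nodes are distinct. If they were near, they would have equal $c$ and so lie in the same session. $\square$

So the tree together with $c$ determines everything about the data values except one thing: how sessions are grouped into classes. Any grouping into independent sets of $G$ is compatible with $c$.

## 6. Hubs and scarce values

Section 1 suggests a plan. Label each session by the role that it plays in its class (there: "the $a$ of a pair" or "the $b$ of a pair"), demand that roles occur equally often, and recover the classes by a matching argument, using that $G$ is sparse. Two things go wrong.

The first is hubs. Change the example so that the root is also labeled $a$, with the requirements (A), (B), (C) as before, now for the root as well. Let the children spell $a^{n-1}b^n$. Then $\#a=\#b$ however large $n$ is, but no values work: the root needs a $b$ with its own value, and every $b$ is its child. Sparseness in the sense of treewidth does not bound degrees, and the matching argument breaks at a vertex adjacent to all its possible partners.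

The second is the entry $(\mathrm{far},\beta,\not\sim)$. It involves nodes of *other* classes. One could try to compute it as the number of all far $\beta$-nodes minus the number of those in one's own class, but we only store numbers capped at $k$. Take $K=1$, $k=1$ and a root whose children are all labeled $b$. With children's values $1,2,1$, the node $v_1$ has one far $b$, namely $v_3$, and it has the same value, so $(\mathrm{far},b,\not\sim)$ is $0$. With values $1,2,1,2$ the far $b$'s are $v_3$ and $v_4$, and the entry is $1$. The capped total and the capped number in the own class are $1$ and $1$ in both cases.

Both obstacles are met by giving names, in the labeling, to boundedly many data values. If the $\beta$-nodes carry few values, name them all. If they carry many, then name enough of them, and the values of the few nodes that are near many of the chosen ones; any other node sees at least $k$ far $\beta$-nodes with a named value, different from its own, so its entry is $k$ however the rest is grouped. Likewise (F4) says that only boundedly many sessions conflict with more than half of a large set of sessions, and the values of these sessions are named. For the unnamed sessions we keep in the labeling only a weak trace of non-hubness: at least $M$ possible partners in each role, for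 a constant $M$. An automaton can check that, and it turns out to suffice for rebuilding.

## 7. Naming boundedly many values

Add to the tree a labeling $\kappa:\text{nodes}\to\{0,\dots,p\}$, with $p$ to be fixed in Section 10. Nodes with $\kappa\ne0$ are *special*; $\kappa(x)=i\neq0$ is meant to say that $x$ carries the $i$-th named value. We now write down what each node can see from $(c,\kappa)$ alone. For each node $x$ put:

- $n_x(\delta,\beta,e)$, for $\delta\ne\mathrm{far}$: the minimum of $k$ and the number of $\beta$-labeled $y$ with $\delta(x,y)=\delta$ and ($c(x)=c(y)$ iff $e$ is $\sim$);
- $u_x(\beta)=\min(k,\#\{y\text{ far from }x:\mathrm{lab}(y)=\beta,\ \kappa(y)\ne\kappa(x)\})$;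
- $s_x(\beta)=\min(k,\#\{y\text{ far from }x:\mathrm{lab}(y)=\beta,\ y\in Q_x\})$, where $Q_x=\{y:\kappa(y)=\kappa(x)\}$ if $\kappa(x)\ne0$, and $Q_x$ is the session of $x$ if $\kappa(x)=0$.

Read $u_x$ as far nodes surely different from $x$, and $s_x$ as far nodes surely equal to $x$. What is missing is the contribution of the other sessions in the class of $x$. For a vector $o\in\{0,\dots,k\}^{\Sigma'}$ standing for this contribution, let $\mathrm{star}^o_x$ have the entries $n_x(\delta,\beta,e)$ for $\delta\ne\mathrm{far}$, the entry $u_x(\beta)$ at $(\mathrm{far},\beta,\not\sim)$, and the entry $\min(k,s_x(\beta)+o(\beta))$ at $(\mathrm{far},\beta,\sim)$. We impose: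

- **(K1)** $\kappa$ is constant on sessions, and adjacent sessions never have the same nonzero $\kappa$.
- **(K2)** For each $\beta$: if some $\beta$-labeled node has $\kappa=0$, then $u_x(\beta)=k$ for every $x$ with $\kappa(x)=0$.
- **(K3)** For each special $x$: $(\mathrm{lab}(x),\mathrm{star}^0_x)\in\mathcal S$.

Example: in the tree of Section 1 with leaf labels $aaabbb$ and values $1,2,3,1,2,3$, name the root's value and the value $1$: $\kappa(\text{root})=1$, $\kappa(v_1)=\kappa(v_4)=2$, other nodes $0$. Then (K1) holds. But (K2) fails for $b$: $v_5$ is a nonspecial $b$-node, and the $b$-nodes far from $v_2$ are $v_5,v_6$, both with $\kappa=0$, so $u_{v_2}(b)=0$. If all values are named, (K2) holds because no node has $\kappa=0$.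

**Definition (type, valid).** Let (K1) hold, so that all nodes of a session are special or none is. The *type* of a nonspecial session $S$ is $\tau(S)=(\ell_S,R_S)$ with $\ell_S(\beta)=\min(k,\#\,\beta\text{-nodes in }S)$ and
$$R_S=\{o\in\{0,\dots,k\}^{\Sigma'}:(\mathrm{lab}(x),\mathrm{star}^o_x)\in\mathcal S\ \text{for all }x\in S\}.$$
So $\ell_S$ is what $S$ offers to the other sessions of its class, and $R_S$ is the set of offers from them that $S$ accepts. Let $T$ be the finite set of all pairs $(\ell,R)$ with $\ell\in\{0,\dots,k\}^{\Sigma'}$ and $R\subseteq\{0,\dots,k\}^{\Sigma'}$. It does not depend on $p$. A nonempty finite multiset of types is *valid* if for each member $(\ell,R)$, counted with multiplicity, the vector $o(\beta)=\min(k,\sum\ell'(\beta))$, summed over the *other* members $(\ell',R')$, belongs to $R$.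

In Section 1, with $k=1$, a nonspecial leaf labeled $a$ (with an adapted coloring) has the type $\tau_a$: offer one $a$, accept those $o$ with $o(a)=0$, $o(b)=1$. A leaf labeled $b$ has the type $\tau_b$, with $a$ and $b$ exchanged. The multiset $\{\tau_a,\tau_b\}$ is valid. The multiset $\{\tau_a,\tau_b,\tau_b\}$ is not, since each $\tau_b$ receives $o(b)=1$.

**Lemma 5.** Put $q:=k+1$. Validity of a multiset $W\in\mathbb N^T$ depends only on the pointwise minimum $\min(W,q)$.

Proof. For a member of type $\tau$, the vector $o$ is computed from $W-1_\tau$, where $1_\tau$ is the multiset with the single member $\tau$. It depends only on $\min(W-1_\tau,k)$: if a type has more than $k$ copies in $W-1_\tau$, then for each $\beta$ these contribute $0$ if $\ell(\beta)=0$, and at least $k$, as do $k$ copies, if $\ell(\beta)\ge1$. Now $\min(W-1_\tau,k)$ is determined by $\min(W,k+1)$: at $\tau$ it equals $\min(W(\tau),k+1)-1$, elsewhere it is $\min(W(\tau'),k)$. The set of types occurring in $W$ is also determined. $\square$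

**Definition (realization).** Let $(c,\kappa)$ satisfy (K1). A *realization* is a data assignment in which, for each $i\ne0$, the nodes with $\kappa=i$ (if any) form exactly one data class, and the other data classes are unions of nonspecial sessions, pairwise nonadjacent within a class.

In any realization $c$ is adapted. Indeed values are constant on sessions. Adjacent sessions have different values: two special ones have different $\kappa$ by (K1), a special and a nonspecial one are in different classes by definition, and two nonspecial ones by nonadjacency within a class. So Lemma 4(b) applies.

**Lemma 6.** Let $(c,\kappa)$ satisfy (K1) and (K2), and consider a realization.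
(i) $\mathrm{star}(x)(\mathrm{far},\beta,\not\sim)=u_x(\beta)$ for all $x,\beta$.
(ii) The realization is $\mathcal S$-good iff (K3) holds and for every nonspecial class the multiset of types of its sessions is valid.

Proof. (i) If $\kappa(x)\ne0$, then $y\not\sim x$ iff $\kappa(y)\ne\kappa(x)$, and the claim is immediate. Let $\kappa(x)=0$. Then $\kappa(y)\ne0$ implies $y\not\sim x$, so $u_x(\beta)\le\mathrm{star}(x)(\mathrm{far},\beta,\not\sim)\le k$. If there is no nonspecial $\beta$-node, all $\beta$-nodes are special and both sides are the capped number of all $\beta$-nodes far from $x$. Otherwise $u_x(\beta)=k$ by (K2), so both sides equal $k$.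

(ii) The entries of $\mathrm{star}(x)$ with $\delta\ne\mathrm{far}$ equal those of $n_x$, because $c$ is adapted. The entries $(\mathrm{far},\beta,\not\sim)$ are $u_x(\beta)$ by (i). If $x$ is special, then $y\sim x$ iff $\kappa(y)=\kappa(x)$, so the entry $(\mathrm{far},\beta,\sim)$ is $s_x(\beta)$. Hence $\mathrm{star}(x)=\mathrm{star}^0_x$, and $x$ is good iff (K3) holds at $x$.

Let $x$ be nonspecial, in a session $S=S_1$ whose class consists of the sessions $S_1,\dots,S_m$. By Lemma 4(c) all nodes of $S_2,\dots,S_m$ are far from $x$. The far nodes in $S$ itself are counted by $s_x$. So the entry $(\mathrm{far},\beta,\sim)$ is $\min(k,s_x(\beta)+o(\beta))$ with $o(\beta)=\min(k,\sum_{j\ge2}\ell_{S_j}(\beta))$. Thus $\mathrm{star}(x)=\mathrm{star}^o_x$ with the same $o$ for all $x\in S$, and all nodes of $S$ are good iff $o\in R_S$. For all sessions of the class together, this is validity. $\square$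

The next lemma says that (K2) can always be achieved with a bounded number of names, and that more names never spoil it.

**Lemma 7.** There is a computable $p_0$ such that for every data tree over $\Sigma'$ there is a set $F_0$ of at most $p_0$ values with the following property. For every finite set $F\supseteq F_0$ of values, number $F$ by $1,\dots,|F|$ and let $\kappa(x)$ be the number of the value of $x$ if it is in $F$, and $0$ otherwise. Then (K2) holds.

Proof. Treat each $\beta$ separately. If the $\beta$-nodes carry fewer than $t_0+k$ values, put these into $F_0$; then there is no nonspecial $\beta$-node, and (K2) is vacuous for $\beta$. Otherwise choose $\beta$-nodes $y_1,\dots,y_{t_0+k}$ with distinct values. Put into $F_0$ these values and the values of all nodes that are near at least $t_0$ of the $y_j$. By (F3), each $t_0$-element subset of the $y_j$ has at most $t_0-1$ common neighbors in $H_t$, so there are at most $(t_0-1)\binom{t_0+k}{t_0}$ such nodes.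

Now let $\kappa(x)=0$. Then $x$ differs from all $y_j$, and it is near at most $t_0-1$ of them. So it is far from at least $k+1$ of them, and $\kappa(y_j)\ne0=\kappa(x)$ for all $j$. Hence $u_x(\beta)=k$. Altogether we may take
$$p_0=|\Sigma'|\Bigl(t_0+k+(t_0-1)\tbinom{t_0+k}{t_0}\Bigr).\qquad\square$$

## 8. Profiles, slots and extra roles

We now describe the roles that a session can play in its class.

**Definition (profile, slot, extra role).** A *profile* is an element $\pi\in\{0,\dots,q\}^T\setminus\{0\}$ that is valid as a multiset; $\Pi$ is the set of profiles. By Lemma 5 a nonempty multiset $W$ is valid iff $\min(W,q)\in\Pi$, and then $\min(W,q)$ is called its profile. The *slots* of $\pi$ are the elements of $S_\pi=\{(\pi,\tau,j):1\le j\le\pi(\tau)\}\ne\emptyset$. The *extra roles* are the $(\pi,\tau,*)$ with $\pi(\tau)=q$. $\Lambda$ is the set of all slots and extra roles.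

In Section 1 a pair has the profile with one $\tau_a$ and one $\tau_b$. It has two slots and no extra role. For an example with extras, drop the requirement that $b$-nodes have distinct values: a class of leaves is then one $a$ with any positive number of $b$'s. Now a $b$-leaf accepts all $o$ with $o(a)=1$. For $k=1$, $q=2$, a class with one $a$ and five $b$'s has the profile with one session of the $a$-type and two of the $b$-type. It has three slots, and the other three $b$'s play the extra role.

Put
$$r:=q|T|\ (\ge|S_\pi|),\qquad b:=16dr^2,\qquad M:=2b+dr+1,\qquad N:=2(M+8dr+1),\qquad p_1:=|\Pi|\,N. \tag{2}$$
None of these depends on $p$, since $T$ does not. This is why $p$ can be fixed afterwards.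

In this section and the next, $G_0$ is a finite graph of treewidth $\le d$ with a map $\tau:V(G_0)\to T$. A *role labeling* is a map $\lambda:V(G_0)\to\Lambda$ such that $\lambda(v)$ has the form $(\pi,\tau(v),\cdot)$; we then say that $v$ is $\pi$-labeled. Write $X_\sigma=\lambda^{-1}(\sigma)$. The two conditions that survive in the labeling are:

- **(K5)** for each $\pi$-labeled $v$ and each $\sigma\in S_\pi$, there are at least $M$ vertices $u\in X_\sigma$, $u\ne v$, not adjacent to $v$;
- **(K6)** for each $\pi$, all $X_\sigma$ with $\sigma\in S_\pi$ have the same size.

((K4) will link $\lambda$ to the tree in Section 10.)

## 9. Extraction and reassembly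

The first lemma goes from classes to roles: every good grouping yields (K5) and (K6), after some classes are set aside.

**Lemma 8 (extraction).** If $V(G_0)$ is partitioned into classes with valid type multisets, then after deleting at most $p_1$ of these classes, the subgraph induced on the remaining vertices has a role labeling with (K5) and (K6).

Proof. **Step 1: distribute roles.** In a class with profile $\pi$, for each $\tau$ with $\pi(\tau)>0$ give $\pi(\tau)$ of its vertices of type $\tau$ the slots $(\pi,\tau,1),\dots,(\pi,\tau,\pi(\tau))$, one each. If vertices of type $\tau$ remain, then $\pi(\tau)=q$, and they get $(\pi,\tau,*)$. Let $n$ be the number of classes with profile $\pi$; then $|X_\sigma|=n$ for all $\sigma\in S_\pi$.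

**Step 2: delete rare profiles and hubs.** If $n<N$, delete all classes with profile $\pi$. If $n\ge N$, which is at least $8d$, consider the $\pi$-labeled vertices $v$ having more than $n/2$ neighbors in some $X_\sigma$, $\sigma\in S_\pi$. By (F4) with $\varepsilon=\frac12$ there are fewer than $8d$ of them for each of the at most $r$ slots, so at most $8dr$ in total. Delete their classes. These are at most $8dr<N$ classes, all with profile $\pi$. Over all profiles at most $|\Pi|N=p_1$ classes are deleted.

**Step 3: check the conditions.** Each deleted class of profile $\pi$ takes exactly one vertex from each slot of $\pi$, so (K6) holds. If classes of profile $\pi$ remain, then for each remaining $\pi$-labeled $v$ and each $\sigma\in S_\pi$, the set $X_\sigma$ had $n$ elements, at most $n/2$ of them neighbors of $v$, and at most $8dr$ were deleted. So at least $n-\frac n2-8dr-1\ge\frac N2-8dr-1=M$ vertices other than $v$ in what remains of $X_\sigma$ are not adjacent to $v$. Deletions of classes with other profiles do not affect this. $\square$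

The second lemma goes back. It is given only (K5) and (K6), so vertices may still conflict with almost all of a slot; but (F4) makes those few, and $M$ is large enough to serve them one at a time before the matching argument of Section 1 takes over.

**Lemma 9 (reassembly).** If $G_0$ has a role labeling with (K5) and (K6), then $V(G_0)$ can be partitioned into independent sets with valid type multisets.

Proof. Treat separately each $\pi$ that has a $\pi$-labeled vertex. Let $n$ be the common size of the $X_\sigma$, $\sigma\in S_\pi$. By (K5), $n\ge M$. We partition the $\pi$-labeled vertices into $n$ independent sets, each containing exactly one vertex of each slot of $\pi$ and any number of extras. Extras of type $\tau$ exist only if $\pi(\tau)=q$, so each such set has profile $\pi$ and is valid.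

Call a $\pi$-labeled vertex *high* if it has more than $n/(4r)$ neighbors in some $X_\sigma$, $\sigma\in S_\pi$. Since $n\ge M\ge16dr$, (F4) with $\varepsilon=\frac1{4r}$ gives at most $r\cdot16dr=b$ high vertices.

**Step 1: give each high vertex its own class.** Treat the high vertices one after another. Each class will contain one high vertex and otherwise only vertices that are not high, so no high vertex is used up by another's class. Let $v$ be the current one. For each slot $\sigma\in S_\pi$ with $\sigma\ne\lambda(v)$ let $C_\sigma$ be the set of $u\in X_\sigma$ that are not adjacent to $v$, not high, and not yet used. By (K5) at least $M$ vertices of $X_\sigma$ other than $v$ are not adjacent to $v$. At most $b$ vertices of $X_\sigma$ are high, and at most $b$ were used, since each earlier class uses one vertex of $X_\sigma$. So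
$$|C_\sigma|\ge M-2b=dr+1=:m.$$
Shrink each $C_\sigma$ to size exactly $m$. The graph induced on $\bigcup C_\sigma$ has at most $rm$ vertices, hence at most $d\cdot rm$ edges by (F1). Choose $u_\sigma\in C_\sigma$ uniformly and independently. An edge inside one $C_\sigma$ never has both ends chosen, and an edge between two different $C_\sigma$ has both ends chosen with probability $1/m^2$. So the expected number of edges among the chosen vertices is at most $drm/m^2=dr/m<1$. Hence some choice has no edge, and $\{v\}$ together with these $u_\sigma$ is an independent class with exactly one vertex per slot, and additionally $v$ if $v$ is an extra.

**Step 2: match the remaining slot vertices.** Each class of Step 1 took one vertex from each slot. So in each slot the same number $n''\ge n-b\ge n/2>0$ of vertices remains (we used $n\ge M\ge2b$), and none of them is high. Let $X''_\sigma$ denote the remainders, and order the slots as $\sigma_1,\dots,\sigma_{|S_\pi|}$. Start with the $n''$ singletons from $X''_{\sigma_1}$. Suppose we have $n''$ disjoint independent partial classes, each with one vertex from each of $\sigma_1,\dots,\sigma_{i-1}$. Join $v\in X''_{\sigma_i}$ to a partial class if $v$ has no neighbor in it. Since no vertex involved is high, $v$ has at most $(i-1)\frac n{4r}$ neighbors in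 the earlier slots, so it misses at most that many partial classes. The $i-1$ vertices of a partial class together have at most $(i-1)\frac n{4r}$ neighbors in $X_{\sigma_i}$, so the partial class misses at most that many $v$. As $(i-1)\frac n{4r}\le\frac n4\le\frac{n''}2$, every vertex of this bipartite graph with sides of size $n''$ has degree at least $n''/2$. By Lemma 1 it has a perfect matching, along which we extend the partial classes.

**Step 3: place the extras.** High extras were placed in Step 1. Order the non-high extras so that each has at most $d$ earlier neighbors among them (F2), and place them in this order into the $n''$ classes of Step 2. For an extra $y$, at most $r\cdot\frac n{4r}=\frac n4$ of these classes contain a slot vertex adjacent to $y$, and at most $d$ contain an earlier extra adjacent to $y$. Since $n\ge M>4d$, we have $n''\ge\frac n2>\frac n4+d$, so some class is free for $y$. $\square$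

## 10. Encoded trees

Put $p:=p_0+p_1$.

**Definition (encoded tree).** An *encoded tree* is a tree (without data) over the finite alphabet
$$\Gamma=\Sigma'\times\{0,\dots,d\}\times\{0,\dots,p\}\times(\Lambda\cup\{\bot\})\times\{0,1\},$$
which gives each node its label, $c$, $\kappa$, $\lambda$ and a mark. The condition that ties the components together is:

- **(K4)** $\lambda(x)=\bot$ iff $\kappa(x)\ne0$. Also $\lambda$ is constant on sessions, and on a nonspecial session $S$ it has the form $(\pi,\tau(S),\cdot)$. Each nonspecial session has exactly one marked node, and special nodes are unmarked.

(K5) and (K6) refer to $G_0$, the conflict graph restricted to nonspecial sessions, with types $\tau(S)$ and roles $\lambda(S)$. It has treewidth $\le d$.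

As an example, encode Section 1 with $n\ge M+10$ letters of each kind, realized by some pairing. Color as in Section 5. Name the root's value and the values of five pairs, so six names are used (here $t_0=9$, so certainly $p\ge6$). A nonspecial leaf lies within distance 2 of at most four leaves, so it is far from one of the five named $a$'s and from one of the five named $b$'s; this gives (K2) for $a$ and $b$, and for $r$ it is vacuous. Every other leaf is a session of its own, is marked, and gets the slot of its type in the profile with one $\tau_a$ and one $\tau_b$. Both slots have $n-5$ elements, which is (K6). Every unnamed leaf has at least $n-5-1-4\ge M$ non-neighbors other than itself in each slot, which is (K5).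

**Proposition 10.** There is an $\mathcal S$-good data tree iff there is an encoded tree satisfying (K1)–(K6).

Proof. **From a data tree to an encoded tree.** Take an $\mathcal S$-good data tree, an adapted $c$ (Lemma 4(a)), and $F_0$ from Lemma 7. Let $F\supseteq F_0$ be any finite set of values, with its $\kappa$. Values are constant on sessions and differ on adjacent sessions by Lemma 4(b), so (K1) holds, and the data tree is a realization of $(c,\kappa)$. (K2) holds by Lemma 7. So by Lemma 6(ii), (K3) holds and all nonspecial classes have valid type multisets.

We have to name further values after looking at types, so we must know that types do not change when we do. The type of a session whose value is outside $F$ does not depend on the choice of $F\supseteq F_0$: for its nodes $x$, $u_x(\beta)$ is the actual entry of $\mathrm{star}(x)$ by Lemma 6(i), and $n_x$, $\ell_S$ and (as $\kappa(x)=0$) $s_x$ do not involve $\kappa$.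

Apply Lemma 8 to the nonspecial sessions for $F=F_0$, partitioned into data classes. Now let $F$ consist of $F_0$ and the values of the at most $p_1$ deleted classes, so $|F|\le p$. The sessions that are nonspecial for this $F$ are exactly the remaining ones, with the same types. Take the $\kappa$ of this $F$, the $\lambda$ from Lemma 8 on nonspecial sessions and $\bot$ elsewhere, and mark one node in each nonspecial session. Then (K1)–(K6) hold.

**From an encoded tree to a data tree.** By (K4), $\lambda$ induces a role labeling of $G_0$. By Lemma 9, partition the nonspecial sessions into independent classes with valid type multisets. Give each of these classes, and each nonempty set $\{x:\kappa(x)=i\}$ with $i\ne0$, its own element of the infinite set $D$. This is a realization of $(c,\kappa)$. By (K1)–(K3) and Lemma 6(ii) it is $\mathcal S$-good. $\square$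

## 11. Tree automata and letter counts

It remains to decide whether an encoded tree with (K1)–(K6) exists. Recall that monadic second-order logic (MSO) extends first-order logic by quantifiers over sets of nodes. We need three classical results. By the theorem of Thatcher–Wright and Doner, the models of an MSO sentence on finite labeled binary trees form a regular tree language, and an automaton for it can be computed. A set of vectors in $\mathbb N^s$ is *semilinear* if it is a finite union of sets $\{v_0+\sum_i m_iv_i: m_i\in\mathbb N\}$; Parikh's theorem says that the letter-count vectors of the words of a context-free language form an effectively computable semilinear set. For instance $S\to aSb$, $S\to ab$ gives $\{(m,m):m\ge1\}$. Finally, Presburger arithmetic, the first-order theory of $(\mathbb N,+)$, is decidable.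

**Step 1: (K1)–(K5) are expressed by a computable MSO sentence $\Phi$** over $\Gamma$-labeled trees with $E_\downarrow,E_\rightarrow$. The relations $\delta(x,y)=\delta$, near and far are first-order definable, since $E^i_\downarrow$ and $E^i_\rightarrow$ are iterates of $E_\downarrow$ and $E_\rightarrow$. Put
$$\mathrm{Sess}(x,y):=\forall Z\bigl(x\in Z\wedge\forall u\forall v\,(u\in Z\wedge\mathrm{near}(u,v)\wedge c(u)=c(v)\to v\in Z)\to y\in Z\bigr),$$
$$\mathrm{Adj}(x,y):=\neg\mathrm{Sess}(x,y)\wedge\exists u\exists v\,(\mathrm{Sess}(x,u)\wedge\mathrm{Sess}(y,v)\wedge\mathrm{near}(u,v)).$$
They say that $x,y$ are in the same session, respectively in adjacent sessions.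

For an MSO formula $\chi(x,y)$ and $i\le k$, the statement $\min(k,\#\{y:\chi(x,y)\})=i$ is MSO-definable: at least $i$ distinct nodes $y$ satisfy $\chi(x,y)$ and, if $i<k$, not at least $i+1$. Hence the values of $n_x(\delta,\beta,e)$, $u_x(\beta)$, $s_x(\beta)$, and of $\ell_S(\beta)$ for the session $S$ of $x$, are definable. So for each of the finitely many $o$ there is a formula $\mathrm{Good}_o(x)$ saying $(\mathrm{lab}(x),\mathrm{star}^o_x)\in\mathcal S$. Then "$o\in R_S$ for the session $S$ of $x$" is $\forall y\,(\mathrm{Sess}(x,y)\to\mathrm{Good}_o(y))$, and "$\tau(S)=(\ell,R)$" is definable for each $(\ell,R)\in T$.

With these formulas (K1)–(K4) can be written down directly. For instance (K1) is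
$$\forall x\forall y\,\bigl(\mathrm{Sess}(x,y)\to\kappa(x)=\kappa(y)\bigr)\wedge\forall x\forall y\,\bigl(\mathrm{Adj}(x,y)\wedge\kappa(x)\ne0\to\kappa(x)\ne\kappa(y)\bigr),$$
and (K3) says that $\mathrm{Good}_0(x)$ holds at every special $x$. Condition (K5) says: for each nonspecial $x$ with $\lambda(x)=(\pi,\cdot,\cdot)$ and each $\sigma\in S_\pi$ there are $M$ distinct marked nodes $y$ with $\lambda(y)=\sigma$, $\neg\mathrm{Sess}(x,y)$ and $\neg\mathrm{Adj}(x,y)$. By (K4), distinct marked nodes represent distinct nonspecial sessions, so this is what was meant.

**Step 2: (K6) is a system of linear equations in letter counts.** By (K4), each nonspecial session has exactly one marked node and special nodes are unmarked. So $|X_\sigma|$ is the number of marked nodes with $\lambda=\sigma$, and (K6) says that for all $\pi$ and $\sigma,\sigma'\in S_\pi$ the number of marked nodes with $\lambda=\sigma$ equals the number of marked nodes with $\lambda=\sigma'$. These are finitely many linear equations in the numbers of occurrences of the letters of $\Gamma$.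

**Step 3: decide.** Code unranked trees as binary trees, with the first child as left child and the next sibling as right child. The codes are the binary trees whose root has no right child. In this coding $E_\rightarrow(x,y)$ says that $y$ is the right child of $x$, and $E_\downarrow(x,y)$ says that $y$ is reached from the left child of $x$ by zero or more steps to the right child. Both are MSO-definable. So from $\Phi$ we compute a tree automaton for the codes of the models of $\Phi$. Turn it into a context-free grammar with the states as nonterminals, with rules $s\to\gamma s_1s_2$, $s\to\gamma s_1$, $s\to\gamma s_2$, $s\to\gamma$ according to its transitions at a node labeled $\gamma$ with both children, only a left one, only a right one, or none, and with a start symbol leading to the accepting states. The derivations correspond to the accepting runs: each run gives exactly one word, which has the same letter counts as the tree, and no other words arise. By Parikh's theorem the set of letter-count vectors of models of $\Phi$ is effectively semilinear. Whether it contains a vector satisfying the equations (K6) is a statement of Presburger arithmetic, hence decidable. That is the question whether there is an encoded tree with (K1)–(K6). By Proposition 10 it is equivalent to the existence of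 an $\mathcal S$-good data tree, and by Lemma 3 to the satisfiability of $\varphi$. This proves Theorem 1; the conjecture is true. $\blacksquare$

## 12. MSO side conditions and other predicates with sparse graphs

The proof used little about the predicates $E^k_\downarrow,E^k_\rightarrow$, and the encoding is controlled by an MSO sentence to which we can add further conjuncts. This gives the following stronger version.

**Theorem 2.** Let $\rho_1(x,y),\dots,\rho_h(x,y)$ be MSO formulas over $\Sigma$-labeled trees (with $E_\downarrow,E_\rightarrow$) and $d\ge1$ such that for every tree $t$ the graph $H_t$, joining $x\ne y$ whenever $\rho_i(x,y)$ or $\rho_i(y,x)$ for some $i$, has treewidth $\le d$. Consider sentences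
$$\exists Z_1\cdots\exists Z_l\,(\Psi\wedge\varphi),$$
where $\varphi$ is a $\mathrm C^2$ sentence over the labels, $Z_i(x)$, $x=y$, $x\sim y$, $\rho_i(x,y)$; and $\Psi$ is an arbitrary MSO sentence over the labels, $Z_i$, $E_\downarrow$, $E_\rightarrow$ and the *local data equality* $x\approx y$, meaning "$x\sim y$, and $x=y$ or $x,y$ are adjacent in $H_t$". It is decidable, given the $\rho_i$, $d$ (with the treewidth bound promised), $\Psi$ and $\varphi$, whether such a sentence holds in some finite data tree.

As an example of what $\Psi$ can say, let $E_\downarrow$ be among the $\rho_i$. Then "some path from the root to a leaf carries a single data value" is expressible: there is a leaf $y$ such that $x\approx x'$ whenever $x'$ is the parent of $x$ and $x$ is $y$ or an ancestor of $y$.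

Proof. **Step 1: normal form.** Absorb the $Z_i$ into the alphabet, together with new predicates $Z'_1,\dots,Z'_h$ for the truth of $\rho_i(x,x)$, and add $\forall x\,(Z'_i(x)\leftrightarrow\rho_i(x,x))$ to $\Psi$. The $\rho_i$ and $\Psi$ read only the relevant components of the letters; in particular the treewidth bound for $H_t$ persists. Redefine $\delta$: for $x\ne y$ let
$$\delta(x,y)=\bigl(\{i:\rho_i(x,y)\},\{i:\rho_i(y,x)\}\bigr),$$
where $\mathrm{far}$ means that both sets are empty and $\Delta$ consists of the other pairs; $\delta(x,x)$ is $=$. The labels, $\delta(x,y)$ and the truth of $x\sim y$ again determine all quantifier-free formulas: for $x\ne y$ the atoms $\rho_i(x,y),\rho_i(y,x)$ are read off $\delta(x,y)$, and an atom $\rho_i$ applied to a node and itself is read off $Z'_i$ in its label. So the proof of Lemma 3 gives $\Sigma',\mathcal S$ such that the given sentence is satisfiable iff there is an $\mathcal S$-good data tree over $\Sigma'$ satisfying $\Psi$.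

**Step 2: what the earlier sections used.** Sections 5–11 used about $\delta$ only the following, apart from the finiteness of its range: (P1) $H_t$ has treewidth $\le d$; (P2) the relations $\delta(x,y)=\delta$ are MSO-definable on trees, with near and far symmetric and irreflexive. Both hold here. (Lemma 2 served only for (P1), and first-order definability in Section 11 only for (P2).) So everything there applies with this $\delta$ and this $d$.

**Step 3: add $\Psi$.** Add to $\Phi$ the sentence obtained from $\Psi$ by replacing $x\approx y$ with "$x=y$, or $x,y$ are adjacent in $H_t$ and $c(x)=c(y)$". In both directions of the proof of Proposition 10 the underlying tree and its $\Sigma'$-labels are unchanged, and $c$ is adapted to the data tree considered: by choice in the first direction, and because the data tree is a realization in the second. Since adaptedness says that for nodes adjacent in $H_t$ equality of values is equality of colors, the new sentence holds in the encoded tree iff $\Psi$ holds in the data tree. So an $\mathcal S$-good data tree satisfying $\Psi$ exists iff an encoded tree exists that satisfies the enlarged $\Phi$ and (K6), and Step 3 of Section 11 decides this. $\square$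

**Corollary 3.** Theorem 2 applies to all predicates $\rho_w(x,y)$: "$y$ is reached from $x$ by the moves $w$", for finitely many fixed words $w$ over the partial moves {parent, next sibling, previous sibling}. This covers all $E^k_\downarrow$ and $E^k_\rightarrow$ (up to swapping variables), and also, for example, "$k$-th right sibling of the $m$-th ancestor".

Proof. The $\rho_w$ are first-order definable, so only a treewidth bound is needed. Let $K\ge1$ bound the lengths of the words. On the first-child/next-sibling tree $F$ of Section 3 let $B(x)$ be the set of nodes reachable from $x$ by at most $K$ moves; $|B(x)|\le\sum_{i=0}^K3^i$. Every node $x$ lies in $B(x)$, and each edge $\{x,w(x)\}$ lies in $B(x)$, where $w(x)$ is the node reached from $x$ by $w$.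

Fix $z$, and let $z\in B(x)$ via moves $x=x_0,x_1,\dots,x_s=z$ with $s\le K$. Then $z\in B(x_i)$ for all $i$. We show that consecutive $x_i,x_{i+1}$ are connected in $F$ through nodes whose bag contains $z$. If $x_{i+1}$ is the next or previous sibling of $x_i$, the two are adjacent in $F$. If $x_{i+1}$ is the parent of $x_i$, the path in $F$ from $x_i$ to $x_{i+1}$ runs through the left siblings $x'$ of $x_i$ down to the first child and then to the parent. Each such $x'$ has the same parent $x_{i+1}$, so one parent move followed by the remaining moves leads from $x'$ to $z$ in $s-i\le K$ moves, and $z\in B(x')$. Hence every $x$ with $z\in B(x)$ is connected to $z$ within the set of such nodes. So this is a tree decomposition, and $H_t$ has treewidth at most $\sum_{i=0}^K3^i-1$. This number is at least $1$, as Theorem 2 requires of $d$. $\square$
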